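
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[theorem]{Remark}

\title{Nowhere dense ranges of L\'evy processes\\ and the one-sided size of the potential density}


\begin{abstract}
Let $X$ be a real L\'evy process that hits points and for which $0$ is regular for $\{0\}$. Its range either is almost surely nowhere dense or almost surely contains an interval around the starting point. It was conjectured that the second alternative holds if and only if $I(\overline\chi)<\infty$, where $\chi(x)^2$ is the smaller of $u_1(0)-u_1(x)$ and $u_1(0)-u_1(-x)$, $u_1$ is the $1$-potential density, and $I$ is the entropy-type integral that characterizes continuity of local times when $\chi$ is replaced by a two-sided quantity. We show that the condition $I(\overline\chi)<\infty$ is not sufficient. In fact, for every $h$ with $h(x)\to\infty$ as $x\downarrow0$, however slowly, there is a process with $\chi(x)^2\le x\,h(x)$ for small $x$ and nowhere dense range. This is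 sharp: $\chi(x)^2$ is always at least of order $x$, and $\liminf_{x\downarrow0}\chi(x)^2/x<\infty$ always forces an interval. The example is a spectrally negative process to which extremely small and sparse positive jumps are added; at suitable scales its path is a finite sawtooth, and the positive jumps punch a common hole in all of its teeth.
\end{abstract}

\section{The question and the answer}

\subsection{Range, hitting probabilities and the function $w$}

Let $X$ be a one-dimensional L\'evy process,
\[
E^0 e^{i\theta X_t}=e^{-t\psi(\theta)},\qquad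
\psi(\theta)=-i\gamma\theta+\sigma^2\theta^2-\int\bigl(e^{i\theta x}-1-i\theta x1_{|x|<1}\bigr)\,\nu(dx),
\]
where the compound Poisson case $\nu(\mathbb R)<\infty$ is excluded. As usual $P^x$ is the law of $x+X$ under $P^0$. The \emph{range} of $X$ up to time $t$ is
\[
R_t=\{X_s,X_{s-}:0<s\le t\}\cup\{X_0\}.
\]
It is a closed set. Indeed, put $X_{0-}=X_0$ and let $z_n\in\{X_{s_n},X_{s_n-}\}$ with $0\le s_n\le t$ and $z_n\to z$. Pass to a subsequence along which $s_n\to s\in[0,t]$ monotonically; then $z\in\{X_s,X_{s-}\}$ if $s>0$, and $z=X_0$ if $s=0$.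

Put $T_x=\inf\{t>0:X_t=x\}$. Throughout we are interested in processes with the following property.
\begin{itemize}
\item[(A1)] $X$ hits points, that is, $P^0(T_x<\infty)>0$ for some $x$, and $0$ is regular for $\{0\}$, that is, $P^0(T_0=0)=1$.
\end{itemize}
Under (A1) there are local times $L^x_t$, and the $1$-potential measure $U(dy)=\int_0^\infty e^{-t}P^0(X_t\in dy)\,dt$ has a continuous density $u=u_1$. Moreover, the following dichotomy is known \cite{BP}: under (A1) exactly one of the following holds.
\begin{itemize}
\item[(D1)] $P^0$-a.s., $R_t$ is nowhere dense for all $t>0$;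
\item[(D2)] $P^0$-a.s., $R_t$ contains an interval around $0$ for all $t>0$.
\end{itemize}
In case (D2) we say that $X$ has \emph{interval type range}. The question is how to recognize from $u$ which alternative holds.

The relevant quantities are
\[
w(x)=u(0)-u(x),\qquad \varphi(x)^2=w(x)+w(-x),\qquad \chi(x)^2=w(x)\wedge w(-x).
\]
Their meaning comes from the identity
\begin{equation}\label{eq:w}
w(x)=u(0)\bigl(1-E^0e^{-T_x}\bigr),\qquad x\neq0,
\end{equation}
which follows from Lemma~\ref{lem:hit} below: $w(x)$ measures how hard it is to go from $0$ to $x$. Thus $\varphi^2$ measures the difficulty of the journey to $x$ \emph{and} back, and $\chi^2$ the difficulty of the easier of the two directions.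

Write $\overline f$ for the nondecreasing rearrangement of a nonnegative function $f$ on $\mathbb R_+$: the function $\overline f$ is nondecreasing, and $|\{y\ge0:\overline f(y)\le\lambda\}|=|\{y\ge0:f(y)\le\lambda\}|$ for all $\lambda>0$, where $|\cdot|$ is Lebesgue measure. Put
\[
I(\overline f)=\int_{0^+}\frac{\overline f(t)}{t(\log(1/t))^{1/2}}\,dt,
\]
where only the behavior of the integrand near $0$ matters. Say that $X$ has continuous local times if $(x,t)\mapsto L_t^x$ has a jointly continuous version. It is known (Barlow--Hawkes, see \cite{BP}) that under (A1) $X$ has continuous local times if and only if $I(\overline\varphi)<\infty$.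

\subsection{The conjecture}

Two simple observations suggest what to expect.

\emph{Continuous local times give interval type range.} Under (A1), a.s.\ $L^0_t>0$ for all $t>0$. If $L$ is continuous, then $L^x_t>0$ for all $x$ in some (random) neighborhood of $0$. By the occupation formula $\int_0^tf(X_s)\,ds=\int f(x)L^x_t\,dx$, every open interval in this neighborhood is visited before time $t$, and since $R_t$ is closed it contains the neighborhood.

\emph{One good direction may be enough.} Let $X$ be spectrally negative (no positive jumps), satisfy (A1), and have $E^0e^{-T_x}=e^{-cx}$ for $x>0$, with some $c>0$. (This is the standard first passage law for spectrally negative processes; for the process $Z$ used below it appears in Section~\ref{sec:Z}.) Such a process moves upward without jumping, so $[0,\sup_{s\le t}X_s]\subset R_t$, and the supremum is a.s.\ positive because $T_x\to0$ in probability as $x\downarrow0$. Hence alternative (D1) fails and $X$ has interval type range. Here $w(x)=u(0)(1-e^{-cx})=O(x)$ as $x\downarrow0$, and nothing has been said about $w(-x)$: the difficulty of the return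 journey is irrelevant.

For filling an interval it should therefore be the easier direction that counts. Replacing $\varphi$ by $\chi$ in the Barlow--Hawkes criterion, one arrives at the following statement, posed in \cite{BP}.

\begin{conjecture}
Under (A1), $X$ has interval type range if and only if $I(\overline\chi)<\infty$.
\end{conjecture}

A word on the definition of $\chi$. In \cite{BP} the formula is printed as $\chi(x)^2=w(x)\vee w(-x)$. As $w(x)\vee w(-x)$ and $w(x)+w(-x)$ are comparable, that reading would make $\chi$ comparable with $\varphi$ always, contrary to the remark made there that $\chi\ll\varphi$ for some processes. So the minimum is meant. For symmetric $X$ one has $\chi^2=\varphi^2/2$, and the conjecture then says that interval type range is equivalent to continuity of local times.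

\subsection{Results}

The conjecture is false, because $I(\overline\chi)<\infty$ does not imply interval type range.

\begin{theorem}\label{thm:1}
There is a L\'evy process $X$ satisfying (A1), with $\nu(\mathbb R)=\infty$, such that $\chi(x)^2\le x^{1/2}$ for all small $x>0$, hence $I(\overline\chi)<\infty$, but $P^0$-a.s.\ $R_t$ is nowhere dense for all $t>0$.
\end{theorem}

This is a special case of a sharp statement about upper bounds on $\chi$.

\begin{theorem}\label{thm:2}
\begin{itemize}
\item[(a)] For every $X$ satisfying (A1) there is $c>0$ with $\chi(x)^2\ge cx$ for all small $x>0$. If $\liminf_{x\downarrow0}\chi(x)^2/x<\infty$, then $X$ has interval type range.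
\item[(b)] For every $h:(0,1)\to(0,\infty)$ with $h(x)\to\infty$ as $x\downarrow0$, however slowly, there is $X$ satisfying (A1), with $\nu(\mathbb R)=\infty$ and $\chi(x)^2\le x\,h(x)$ for all small $x>0$, such that $P^0$-a.s.\ $R_t$ is nowhere dense for all $t>0$.
\end{itemize}
\end{theorem}

So an upper bound $\chi(x)^2\le x\,h(x)$ for small $x$ does not force interval type range if $h(x)\to\infty$, and it does if $\liminf_{x\downarrow0}h(x)<\infty$, that is, if it gives the smallest possible order $\chi(x)^2=O(x)$ at least along a sequence. We claim nothing about the other implication in the conjecture, from interval type range to $I(\overline\chi)<\infty$. Since continuous local times would give interval type range, the processes in Theorem~\ref{thm:1} and in Theorem~\ref{thm:2}(b) do not have continuous local times, so that $I(\overline\varphi)=\infty$ for them.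

\begin{proof}[Proof of Theorem~\ref{thm:1} from Theorem~\ref{thm:2}(b)]
Take $h(x)=x^{-1/2}$. Then $\chi(x)\le x^{1/4}$ on some interval $(0,\delta)$, with $\delta<1$. For $t<\delta$ we have $(0,t)\subset\{\chi\le t^{1/4}\}$, so $|\{\overline\chi\le t^{1/4}\}|=|\{\chi\le t^{1/4}\}|\ge t$. As $\overline\chi$ is nondecreasing, $\overline\chi(s)\le t^{1/4}$ for all $s<t$; letting $t\downarrow s$ gives $\overline\chi(s)\le s^{1/4}$ for $0<s<\delta$. Hence $I(\overline\chi)\le\int_{0^+}t^{-3/4}(\log(1/t))^{-1/2}\,dt<\infty$.
\end{proof}

\subsection{Why the conjecture fails}\label{sec:why}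

Start with a spectrally negative process $Z$ of unbounded variation, for which $w(x)=O(x)$ as $x\downarrow0$. Its range contains an interval because $Z$ moves upward continuously. We destroy this property by adding a subordinator $S$ with infinitely many, but extremely small and sparse, positive jumps. Two things must be reconciled.

\emph{The positive jumps must matter for the range.} Seen at a given scale, $Z$ is a drift with finitely many downward jumps: a sawtooth with finitely many teeth. For a given level window to contain a hole of the range, \emph{every} tooth must avoid the \emph{same} subinterval. We treat the teeth one after the other. For each new tooth we add a batch of positive jumps. They are so frequent that with high probability the new tooth jumps inside the hole found so far, unless it spends little time there and leaves a good part of it uncovered anyway. And they are so small that the hole is hardly disturbed as far as the earlier teeth are concerned. Afterwards we add downward jumps much smaller than the final hole, obtaining a sawtooth on a finer scale with more teeth, and repeat.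

\emph{The positive jumps must not matter for $w$.} In this procedure only the \emph{rate} of a batch of jumps is dictated by what came before; the \emph{sizes} can be taken as small as we like. For $w(x)$ the positive jumps of size at most $x$ will cost $O(x)$ in total, if the sizes decrease geometrically. The jumps of size larger than $x$ occur at a total rate $m(x)$ that increases as slowly as we like when $x\downarrow0$, and they cost a factor $1+m(x)$.

Section~\ref{sec:hit} proves \eqref{eq:w} and Section~\ref{sec:a} Theorem~\ref{thm:2}(a). Section~\ref{sec:gap} carries out the hole punching, first for two teeth. The process is built in Section~\ref{sec:constr}; its range is treated in Section~\ref{sec:range} and its potential density in Section~\ref{sec:pot}.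

\section{Hitting times and continuous potential densities}\label{sec:hit}

Stopping times refer to the usual augmentation of the filtration of $X$. We use the strong Markov property and quasi-left-continuity: if $T_n\uparrow T$ are stopping times, then $X_{T_n}\to X_T$ a.s.\ on $\{T<\infty\}$. As usual $e^{-\infty}=0$.

\begin{lemma}\label{lem:hit}
Let $X$ be a L\'evy process whose $1$-potential measure $U$ has a continuous density $u$. Then $u(0)>0$, $E^0e^{-T_x}=u(x)/u(0)$ for $x\neq0$, and (A1) holds.
\end{lemma}

Conversely, $u$ is continuous under (A1), so \eqref{eq:w} holds for every $X$ satisfying (A1). The lemma is also how we shall verify (A1) for our example.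

\begin{proof}
Fix $x\ne0$. For $0<r<|x|$ let $B_r=[x-r,x+r]$ and $T^{(r)}=\inf\{t>0:X_t\in B_r\}$. Under $P^0$, right-continuity gives $T^{(r)}>0$, and $X_{T^{(r)}}\in B_r$ on $\{T^{(r)}<\infty\}$. No time is spent in $B_r$ before $T^{(r)}$, so by the strong Markov property
\[
\frac{U(B_r)}{2r}=E^0\Bigl[e^{-T^{(r)}}\,\frac{U(B_r-X_{T^{(r)}})}{2r}\Bigr].
\]
Here $B_r-X_{T^{(r)}}$ is an interval of length $2r$ contained in $[-2r,2r]$, so the fraction on the right converges to $u(0)$ uniformly as $r\downarrow0$. Hence
\[
u(x)=u(0)\lim_{r\downarrow0}E^0e^{-T^{(r)}}.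
\]
In particular $u(x)\le u(0)$ for all $x$, and since $\int u=1$ we get $u(0)>0$.

As $r\downarrow0$ the times $T^{(r)}$ increase to some $T'\le T_x$. On $\{T'<\infty\}$ quasi-left-continuity gives $X_{T'}=\lim X_{T^{(r)}}=x$, and $T'>0$, so $T_x\le T'$. Thus $T'=T_x$ and $E^0e^{-T_x}=u(x)/u(0)$.

For small $x\neq0$ we have $u(x)>0$, so points are hit. Finally, going from $0$ to $x$ and back gives
\[
E^0e^{-T_0}\ge E^0e^{-T_x}\,E^xe^{-T_0}=\frac{u(x)u(-x)}{u(0)^2}\longrightarrow1\qquad(x\to0),
\]
so $P^0(T_0=0)=1$.
\end{proof}

\section{Linear order forces an interval}\label{sec:a}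

\begin{proof}[Proof of Theorem~\ref{thm:2}(a)]
\emph{Lower bound.} Let $x,y$ be nonzero and of the same sign. The strong Markov property at $T_x$ gives $E^0e^{-T_{x+y}}\ge E^0e^{-T_x}E^0e^{-T_y}$. With \eqref{eq:w}, and since $(1-p)(1-q)\ge1-p-q$ for $p,q\ge0$, this implies
\[
w(x+y)\le w(x)+w(y).
\]
Also $w(y)>0$ for $y\ne0$, because $T_y>0$ under $P^0$. Fix $d>0$. For $0<x\le d/2$ and $n=\lfloor d/x\rfloor$ we have $nx\in[d/2,d]$, hence
\[
w(\pm x)\ge\frac{w(\pm nx)}n\ge\frac xd\,\min_{z\in[d/2,d]}w(\pm z),
\]
and the minima are positive because $w$ is continuous. So $\chi(x)^2\ge cx$ for $0<x\le d/2$, with some $c>0$.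

\emph{Interval type range.} Suppose $\liminf_{x\downarrow0}\chi(x)^2/x<\infty$. Replacing $X$ by $-X$ if necessary and passing to a subsequence, we find $x_n\downarrow0$ and $C<\infty$ with
\[
p_n:=E^0e^{-T_{x_n}}\ge1-Cx_n .
\]
The idea is to climb the ladder $x_n,2x_n,3x_n,\dots$ up to a fixed height $\eta$: each step costs a factor $1-Cx_n$, and there are about $\eta/x_n$ steps, so the cost stays bounded. Fix $t>0$ and choose $\eta>0$ with $1-e^{-C\eta}<\frac12(1-e^{-t})$. Put $m_n=\lceil\eta/x_n\rceil$. Let $H_n$ be the time needed to visit $x_n,2x_n,\dots,m_nx_n$ in this order, each one as soon as possible after the preceding one. By the strong Markov property $E^0e^{-H_n}=p_n^{m_n}$, and $\liminf_np_n^{m_n}\ge e^{-C\eta}$. Since $P(H>t)\le(1-Ee^{-H})/(1-e^{-t})$ for every random time $H$, we get $\limsup_nP^0(H_n>t)\le\frac12$, hence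
\[
P^0(H_n\le t\text{ for infinitely many }n)\ge\limsup_nP^0(H_n\le t)\ge\tfrac12 .
\]
On this event $R_t\supset\{kx_n:0\le k\le m_n\}$ for infinitely many $n$, and $m_nx_n\ge\eta$. As $R_t$ is closed, $[0,\eta]\subset R_t$. So alternative (D1) of the dichotomy fails, and (D2) holds.
\end{proof}

\section{Punching holes in a sawtooth}\label{sec:gap}

For a c\`adl\`ag path $y$ on $[0,1]$ let $\operatorname{Rg}(y)=\{y_s,y_{s-}:0<s\le1\}\cup\{y_0\}$. The aim of this section is Lemma~\ref{lem:gap}: the range of a drift plus a compound Poisson process can be given a hole, with high probability, by adding positive jumps of finitely many, arbitrarily small sizes.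

\subsection{Two tools}

The first tool says that a Poisson process of large rate is unlikely to avoid a set of times of given length, even if this set depends on the past of the process.

\begin{lemma}\label{lem:thin}
Let $N$ be a Poisson process of rate $M$ relative to a filtration $(\mathcal G_s)_{0\le s\le1}$, let $\Theta\subset(0,1]$ be a random set with $1_\Theta$ predictable, and let $\ell>0$. Then
\[
P\bigl(N\text{ has no jump in }\Theta,\ |\Theta|\ge\ell\bigr)\le e^{-M\ell}.
\]
\end{lemma}

\begin{proof}
Let $G_s=\exp(M|\Theta\cap(0,s]|)$ if $N$ has no jump in $\Theta\cap(0,s]$, and $G_s=0$ otherwise. Until the first jump of $N$ in $\Theta$, $G$ grows with derivative $M1_\Theta G$; at that jump it drops to $0$, where it stays. Hence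
\[
G_s=1-\int_{(0,s]}1_\Theta(r)\,G_{r-}\,(dN_r-M\,dr).
\]
The integrand is predictable and bounded by $e^M$, so $G$ is a martingale and $EG_1=1$. On the event in question $G_1\ge e^{M\ell}$, and Markov's inequality gives the claim.
\end{proof}

The second tool is deterministic and concerns a single tooth $f$ and a level window $V'$. It will be used as follows: either $f$ jumps while it is in $V'$, which creates a hole by (i), or it spends little time there and therefore leaves much of $V'$ uncovered, by (ii).

\begin{lemma}\label{lem:cross}
Let $J\ge0$ be an integer and let $f$ be a c\`adl\`ag function on a bounded interval $[r,r')$ or $[r,r']$ which has at most $J$ jumps, all positive, and increases at constant speed $D>0$ between them. Let $F$ be the closure of the set of its values, let $V'$ be a bounded open interval, and let $\Theta$ be the set of times $s>r$ in the domain of $f$ with $f(s-)\in V'$.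
\begin{itemize}
\item[(i)] If $f$ jumps at $s$, then the interval $(f(s-),f(s))$ is disjoint from $F$.
\item[(ii)] $|V'\cap F|=D|\Theta|$. If $D|\Theta|\le|V'|/2$, then $V'\setminus F$ contains an open interval of length at least $|V'|/(2(J+2))$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By monotonicity values at times before $s$ are at most $f(s-)$, and values from time $s$ on are at least $f(s)$.

(ii) Apart from finitely many points, $F$ is the image of the continuity times of $f$; on these $f$ is injective and piecewise linear with slope $D$, and $f(s)=f(s-)$ for $s>r$. This gives the first statement. If $D|\Theta|\le|V'|/2$, then $|V'\setminus F|\ge|V'|/2$. As $F$ is a union of at most $J+1$ closed intervals, the open set $V'\setminus F$ has at most $J+2$ components, and the longest has at least the asserted length.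
\end{proof}

\subsection{Two teeth}\label{sec:two}

Consider the sawtooth
\[
y_t=t\quad(0\le t<\tfrac12),\qquad y_t=t-\tfrac12\quad(\tfrac12\le t\le1),
\]
which covers $[0,\frac12]$ twice, up to an endpoint. Let $0<\delta<1$. We choose independent Poisson processes $N^1,N^2$ of rates $M_1,M_2$, sizes $a_1,a_2$ and $g>0$ such that, with probability at least $1-\delta$, the range of $y+a_1N^1+a_2N^2$ misses an open interval of length $g$ in $(0,\frac14)$. See Figure~\ref{fig:teeth}.

\emph{First tooth.} Choose $M_1$ with $e^{-M_1/8}\le\delta/4$, and then any $a_1\le\frac18$. With probability at least $1-\delta/4$ the first jump time $s$ of $N^1$ is at most $\frac18$. Then on the first tooth $y+a_1N^1$ misses $H=(s,s+a_1)\subset(0,\frac14)$. The location of this hole is random, but its length $a_1$ is not, and the location depends on $N^1$ only.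

\emph{Second tooth.} We now choose $M_2$ depending on $a_1$, and then $a_2$ depending on $M_2$ and $a_1$:
\[
e^{-M_2a_1/8}\le\delta/4,\qquad M_2a_2\le\delta a_1/16 .
\]
(In particular $M_2\ge1$, so $a_2<a_1/4$.) By Markov's inequality $P(a_2N^2_1\ge a_1/4)\le\delta/4$. Otherwise the new jumps shift the first tooth upward by less than $a_1/4$, so it still misses the middle half $V=(s+\frac{a_1}4,s+\frac{3a_1}4)$ of $H$.

Let $V'$ be the left half of $V$, so $|V'|=a_1/4$, and let $\Theta$ be the set of times in $(\frac12,1]$ at which the left limit of the full path $y+a_1N^1+a_2N^2$ lies in $V'$; put $\Theta=\emptyset$ if $s>\frac18$. Since $V'$ is a function of $N^1$, which is independent of $N^2$, Lemma~\ref{lem:thin} applies with $N=N^2$, with $\mathcal G_r$ generated by $N^1$ on $[0,1]$ and $N^2$ on $[0,r]$, and with $\ell=a_1/8$. So, except with probability at most $\delta/4$, either $N^2$ jumps in $\Theta$, or $|\Theta|<a_1/8=|V'|/2$.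
\begin{itemize}
\item In the first case, by Lemma~\ref{lem:cross}(i), the second tooth misses an interval of length $a_2$, which starts in $V'$ and hence lies in $V$. (Almost surely $N^1$ and $N^2$ do not jump simultaneously.)
\item In the second case, choose $J$ with $P(N^1_1+N^2_1>J)\le\delta/4$. If $N^1_1+N^2_1\le J$, then by Lemma~\ref{lem:cross}(ii) with $D=1$ the second tooth misses an interval in $V'$ of length at least $a_1/(8(J+2))$.
\end{itemize}
In both cases both teeth miss an interval of length $g=\min\{a_2,a_1/(8(J+2))\}$ in $V$, and the total exceptional probability is at most $\delta$.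

Note the order of choices. The rate of a batch of jumps is dictated by the size of the previous hole, so this size must be deterministic; the jump size is then free to be as small as we like. The general case differs only in bookkeeping: the number of teeth is random, and so is their position.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\fill[gray!20] (0,1.6) rectangle (6.5,2.4);
\fill[gray!60] (0,1.9) rectangle (6.5,2.05);
\draw[->] (0,0) -- (6.8,0) node[right] {time};
\draw[->] (0,0) -- (0,4.1) node[above] {level};
\draw[thick] (0,0) -- (1.6,1.6);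
\draw[thick] (1.6,2.4) -- (3,3.8);
\draw[dotted] (1.6,1.6) -- (1.6,2.4);
\draw[dotted] (3,3.8) -- (3,0.4);
\draw[thick] (3,0.4) -- (4.5,1.9);
\draw[thick] (4.5,2.05) -- (6.2,3.75);
\draw[<->] (6.65,1.6) -- (6.65,2.4) node[midway,right] {$a_1$};
\draw[<-] (4.6,1.97) -- (5.3,1.2) node[below right] {jump of size $a_2$};
\end{tikzpicture}
\caption{A path with two rising teeth separated by a downward jump. The first tooth jumps over the light band (height $a_1$). The second tooth makes a much smaller jump, of size $a_2$, inside the light band, so the dark band is missed by both teeth. Only the two jumps that create the bands are drawn.}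
\label{fig:teeth}
\end{figure}

\subsection{The gap lemma}

\begin{lemma}\label{lem:gap}
Let $Y_t=Dt+C_t$ with $D>0$ and $C$ a compound Poisson process (with finite L\'evy measure, possibly zero). Let $\varepsilon>0$, $0<\delta<1$, $\kappa>0$, and let $t_1,t_2,\dots>0$. Then there are a nonempty finite set $A=\{\alpha_1>\dots>\alpha_M\}\subset(0,\infty)$ with
\[
\alpha_1\le\kappa/2,\qquad\alpha_{i+1}\le\alpha_i/16,\qquad\alpha_i<t_i\qquad\Bigl(\text{so that }\sum_i\alpha_i\le\kappa\Bigr)
\]
and a constant $g>0$ with the following property. If $(N^a)_{a\in A}$ are independent rate-$1$ Poisson processes, independent of $Y$, and $S=\sum_{a\in A}aN^a$, then with probability at least $1-\delta$ there is an open interval of length $g$ in $(0,\varepsilon)$ disjoint from $\operatorname{Rg}(Y+S)$.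
\end{lemma}

The positive jumps of a batch come as rate-$1$ processes with distinct sizes, rather than as one process of large rate. This is convenient in Section~\ref{sec:pot}: the rate of jumps larger than $x$ is then the number of sizes larger than $x$, and the sizes decrease geometrically.

\begin{proof}
Let $n$ be the number of jumps of $C$ in $[0,1]$, at times $\rho_1<\dots<\rho_n$; a.s.\ $\rho_n<1$. Choose $K\ge1$ with $P(n+1>K)\le\delta/4$. The teeth live on the intervals $I_1=[0,\rho_1)$, $I_2=[\rho_1,\rho_2)$, \dots, $I_{n+1}=[\rho_n,1]$ (with $I_1=[0,1]$ if $n=0$), and we put $I_k=\emptyset$ for $k>n+1$.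

\medskip
\emph{Choice of $A=B_1\cup\dots\cup B_K$.} Batch $B_k$ is in charge of tooth $k$. Let $g_0=\varepsilon/2$. Given $g_{k-1}$ and $B_1,\dots,B_{k-1}$, proceed as follows.
\begin{itemize}
\item Choose $M_k\in\mathbb N$ with $e^{-M_kg_{k-1}/(8D)}\le\delta/(4K)$.
\item Choose $B_k$ to be a set of $M_k$ positive numbers, all smaller than the elements of $B_1\cup\dots\cup B_{k-1}$ and so small that the size constraints on $A$ hold and $\sum_{a\in B_k}a\le\delta g_{k-1}/(16K)$. In particular each $a\in B_k$ is smaller than $g_{k-1}/8$.
\item Choose $J_k$ such that a Poisson variable with mean $M_1+\dots+M_k$ exceeds $J_k$ with probability at most $\delta/(4K)$.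
\item Put $g_k=\frac12\min\bigl\{\min B_k,\ g_{k-1}/(8(J_k+2))\bigr\}$.
\end{itemize}
All these quantities are deterministic. Put
\[
S^{B_k}=\sum_{a\in B_k}aN^a,\qquad Y^{(k)}=Y+S^{B_1}+\dots+S^{B_k},
\]
let $F_{l,k}$ be the closure of $\{Y^{(k)}_s:s\in I_l\}$, and let $\mathcal H_k$ be the $\sigma$-field generated by the paths on $[0,1]$ of $Y$ and of the $N^a$, $a\in B_1\cup\dots\cup B_k$. On each nonempty $I_l$ the path $Y^{(k)}$ has slope $D$ and, after the left endpoint of $I_l$, finitely many jumps, all positive, as in Lemma~\ref{lem:cross}; each $F_{l,k}$ is a finite union of compact intervals with $\mathcal H_k$-measurable endpoints.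

\medskip
\emph{Claim.} For $0\le k\le K$ there is an $\mathcal H_k$-measurable random open interval $U_k\subset(0,\varepsilon)$ of length $g_k$ which, off an event of probability at most $\frac{3\delta}{4K}k$, is disjoint from $F_{1,k}\cup\dots\cup F_{k,k}$.

\medskip
For $k=0$ take $U_0=(\varepsilon/4,3\varepsilon/4)$. Let $k\ge1$ and suppose that $U_{k-1}$ is given. Let $V$ be the open middle half of $U_{k-1}$ and $V'$ the open left half of $V$, so $|V'|=g_{k-1}/4$. Both are $\mathcal H_{k-1}$-measurable.

(i) \emph{The old teeth hardly move.} By Markov's inequality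
\[
P\bigl(S_1^{B_k}\ge g_{k-1}/4\bigr)\le\frac{4}{g_{k-1}}\sum_{a\in B_k}a\le\frac\delta{4K}.
\]
We have $F_{l,k}\subset F_{l,k-1}+[0,S^{B_k}_1]$. So if $S^{B_k}_1<g_{k-1}/4$ and $U_{k-1}$ is disjoint from $F_{1,k-1},\dots,F_{k-1,k-1}$, then $V$ is disjoint from $F_{1,k},\dots,F_{k-1,k}$: points above $U_{k-1}$ move up, and points below it move up by less than a quarter of its length.

(ii) \emph{The new tooth jumps if it spends time in $V'$.} Let $\Theta$ be the set of $s\in I_k$, other than the left endpoint of $I_k$, with $Y^{(k)}_{s-}\in V'$. Let $N=\sum_{a\in B_k}N^a$ and $\mathcal G_s=\mathcal H_{k-1}\vee\sigma(N^a_r:r\le s,\ a\in B_k)$. As $(N^a)_{a\in B_k}$ is independent of $\mathcal H_{k-1}$, $N$ is a Poisson process of rate $M_k$ relative to $(\mathcal G_s)$. Moreover $V'$ and $I_k$ are $\mathcal G_0$-measurable, and $s\mapsto Y^{(k)}_{s-}$ is left-continuous and adapted; so $1_\Theta$ is predictable. Lemma~\ref{lem:thin} with $\ell=g_{k-1}/(8D)$ gives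
\[
P\bigl(N\text{ has no jump in }\Theta,\ |\Theta|\ge g_{k-1}/(8D)\bigr)\le e^{-M_kg_{k-1}/(8D)}\le\frac\delta{4K}.
\]
It is essential here that $\mathcal G_0$ contains the whole history used to find $U_{k-1}$ but nothing about batch $k$.

(iii) \emph{There are not too many jumps.} The number of jumps of $S^{B_1}+\dots+S^{B_k}$ on $[0,1]$ exceeds $J_k$ with probability at most $\delta/(4K)$.

Assume now that none of the exceptional events in (i)--(iii) occurs and that $U_{k-1}$ is disjoint from $F_{1,k-1},\dots,F_{k-1,k-1}$. We show that $V\setminus F_{k,k}$ contains an open interval of length at least $2g_k$. Almost surely no two of the processes $C$ and $N^a$ jump at the same time.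

\emph{If $N$ has a jump in $\Theta$}, say at $s$, it is a jump of $N^a$ for some $a\in B_k$, and $Y^{(k)}_s-Y^{(k)}_{s-}=a$. By Lemma~\ref{lem:cross}(i) the interval $(Y^{(k)}_{s-},Y^{(k)}_s)$ is disjoint from $F_{k,k}$. It starts in $V'$ and its length is $a<g_{k-1}/8<|V\setminus V'|$, so it lies in $V$. Finally $a\ge\min B_k\ge2g_k$.

\emph{If $N$ has no jump in $\Theta$}, then $|\Theta|<g_{k-1}/(8D)=|V'|/(2D)$. After the left endpoint of $I_k$ there is no jump of $C$ in $I_k$, so $Y^{(k)}$ has at most $J_k$ jumps there, and by Lemma~\ref{lem:cross}(ii) $V'\setminus F_{k,k}$ contains an open interval of length at least $g_{k-1}/(8(J_k+2))\ge2g_k$. This is trivially true if $I_k=\emptyset$.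

An open interval of length at least $2g_k$ contains $(q,q+g_k)$ for some rational $q$. Together with (i) we obtain $(q,q+g_k)\subset V\setminus\bigcup_{l\le k}F_{l,k}$. Let $U_k=(q,q+g_k)$ for the first $q$, in a fixed enumeration of $\mathbb Q$, with this last property; if there is no such $q$, let $U_k$ be a fixed interval of length $g_k$ in $(0,\varepsilon)$. Then $U_k$ is $\mathcal H_k$-measurable, and the exceptional probability has grown by at most $3\delta/(4K)$. This proves the claim.

\medskip
Take $k=K$ and $g=g_K$. If also $n+1\le K$, then $\bigcup_{l\le K}F_{l,K}\supset\operatorname{Rg}(Y+S)$, because a left limit at an endpoint $\rho_l$ belongs to the closure of the values on $I_l$. So $U_K$ misses $\operatorname{Rg}(Y+S)$ with total exceptional probability at most $\delta/4+3\delta/4=\delta$.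
\end{proof}

\section{The process}\label{sec:constr}

Let $h$ be as in Theorem~\ref{thm:2}(b). Choose $\tau_1,\tau_2,\ldots\in(0,1)$ such that
\begin{equation}\label{eq:tau}
\sqrt{h(x)}\ge m\qquad\text{for all }0<x<\tau_m .
\end{equation}

The process is built in generations $j=0,1,2,\dots$. Generation $j\ge1$ contributes downward jumps of size $b_j$ at rate $\mu_j=2^{j-1}/b_j$, with compensator $2^{j-1}t$, and then upward jumps with sizes in a finite set $A_j$, each at rate $1$; generation $0$ contributes a drift $t$ and the upward jumps with sizes in $A_0$. The jumps of generation $j$, compensated in the downward case, are to be negligible compared with the holes produced by generations $k<j$. On the other hand, the mean downward speeds $b_j\mu_j=2^{j-1}$ are not summable. This makes the variation infinite, which is needed for (A1); see Remark~\ref{rem:uv}.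

We choose inductively, in the order $A_0,g_0,b_1,A_1,g_1,b_2,A_2,g_2,\dots$, numbers $1>b_1>b_2>\dots>0$, nonempty finite sets $A_j\subset(0,\infty)$ and constants $g_j>0$. Let $\bar N^j$ ($j\ge1$) be Poisson processes of rate $\mu_j$, and for $a\in A:=\bigcup_jA_j$ let $N^a$ be a Poisson process of rate $1$, all independent. Put
\[
S^j=\sum_{a\in A_j}aN^a,\qquad
Y^j_t=2^jt-\sum_{i=1}^jb_i\bar N^i_t+\sum_{i<j}S^i_t .
\]
The process $Y^j$ contains everything chosen before $A_j$; it is a drift plus a compound Poisson process. For $j\ge1$ let $\eta_j=\min_{k<j}2^{-k}g_k$, which is known before $b_j$ and $A_j$ are chosen.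

\medskip
\emph{Choice of $b_j$ ($j\ge1$).} Let $b_j<b_{j-1}$ (with $b_0:=1$) and
\begin{equation}\label{eq:b}
2(2^{j-1}b_j)^{1/2}\le2^{-j}\eta_j/8 .
\end{equation}

\emph{Choice of $A_j,g_j$ ($j\ge0$).} Apply Lemma~\ref{lem:gap} to $Y^j$, with $D=2^j$, $\varepsilon=2^{-j}$, $\delta=2^{-j-1}$, with thresholds $t_i=\tau_{m_0+i}$ where $m_0=\#A_0+\dots+\#A_{j-1}$, and with some $\kappa$ satisfying
\[
\kappa\le\tfrac1{16},\qquad\text{and, if }j\ge1,\qquad \kappa\le\tfrac1{16}\min A_{j-1},\qquad\kappa\le2^{-j}\eta_j/8 .
\]
Let $A_j$ and $g_j$ be the set and the constant that it provides. Since the lemma finds, with positive probability, an interval of length $g_j$ in $(0,2^{-j})$, we have $g_j\le2^{-j}\le1$.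

\medskip
Enumerate $A=\{a_1>a_2>\cdots\}$. The constraints in Lemma~\ref{lem:gap} and the bounds on $\kappa$ give $a_1\le\frac1{16}$, $a_{m+1}\le a_m/16$ and $a_m<\tau_m$. Consequently $a_m\le16^{-m}$, and
\begin{equation}\label{eq:A}
\sum_ma_m\le\tfrac12,\qquad\sum_ma_m\log(1/a_m)<\infty,\qquad
m(x):=\#\{a\in A:a>x\}\le\sqrt{h(x)}\quad(0<x<1).
\end{equation}
For the second statement note that $s\mapsto s\log(1/s)$ is increasing on $(0,1/e)$, so that the sum is at most $\sum_m16^{-m}m\log16$. The third is trivial if $m(x)=0$; otherwise $x<a_{m(x)}<\tau_{m(x)}$ and \eqref{eq:tau} applies.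

Define
\[
Z_t=t+\sum_{j\ge1}\bigl(2^{j-1}t-b_j\bar N^j_t\bigr),\qquad S_t=\sum_{j\ge0}S^j_t,\qquad X=Z+S .
\]
The summands in $Z$ are independent martingales with variance $b_j^2\mu_jt=2^{j-1}b_jt$, so by Doob's inequality
\begin{equation}\label{eq:doob}
E\sup_{s\le T}\bigl|2^{j-1}s-b_j\bar N^j_s\bigr|\le2(2^{j-1}b_jT)^{1/2},
\end{equation}
which is summable in $j$ by \eqref{eq:b}; and $E\sup_{s\le T}S^j_s=T\sum_{a\in A_j}a$ is summable by \eqref{eq:A}. So both series converge a.s.\ uniformly on compact time intervals, and $X$ is a L\'evy process with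
\[
\sigma=0,\qquad\nu=\sum_{j\ge1}\mu_j\delta_{-b_j}+\sum_{a\in A}\delta_a,\qquad\gamma=1+\sum_{a\in A}a .
\]
(All jumps are smaller than $1$ in modulus; the downward ones are compensated in the definition of $Z$, and compensating the upward ones adds $\sum a$ to the drift.) Since $A$ is infinite, $\nu(\mathbb R)=\infty$. Since $\sum_jb_j\mu_j=\sum_j2^{j-1}=\infty$, $Z$ has unbounded variation.

\begin{remark}\label{rem:uv}
Had $\sum b_j\mu_j$ been finite (with compensators $b_j\mu_jt$), $X$ would have bounded variation and a drift $d=1+\sum b_j\mu_j>0$. Then $X_t/t\to d$ a.s.\ as $t\downarrow0$, so $T_0>0$ and (A1) would fail.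
\end{remark}

\section{The range does not contain an interval}\label{sec:range}

The hole that generation $j$ produces in the range of $Y^j+S^j$ survives, up to a factor $2$ in its length, when all later generations are added.

\begin{proposition}\label{prop:range}
For every $j\ge0$, $P^0\bigl([0,2^{-j}]\subset R_1\bigr)\le2^{-j-1}+4^{-j}$. Consequently alternative (D2) of the dichotomy does not hold for $X$.
\end{proposition}

\begin{proof}
Since $1+\sum_{i\le j}2^{i-1}=2^j$, we have $X=Y^j+S^j+Q^j$ with
\[
Q^j_t=\sum_{i>j}\bigl(2^{i-1}t-b_i\bar N^i_t\bigr)+\sum_{i>j}S^i_t .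
\]
By \eqref{eq:doob} with $T=1$, \eqref{eq:b}, and the bound $\sum_{a\in A_i}a\le2^{-i}\eta_i/8$ from the choice of $\kappa$,
\[
E\sup_{s\le1}|Q_s^j|\le\sum_{i>j}\Bigl(2(2^{i-1}b_i)^{1/2}+\sum_{a\in A_i}a\Bigr)\le\sum_{i>j}2^{-i}\frac{\eta_i}4\le4^{-j}\,\frac{g_j}4,
\]
because $\eta_i\le2^{-j}g_j$ for $i>j$. Hence $P(\sup_{s\le1}|Q^j_s|\ge g_j/4)\le4^{-j}$. By Lemma~\ref{lem:gap}, with probability at least $1-2^{-j-1}$ there is an open interval $U\subset(0,2^{-j})$ of length $g_j$ disjoint from $\operatorname{Rg}(Y^j+S^j)$. Suppose that this happens and that $\sup_{s\le1}|Q^j_s|<g_j/4$. Then, for $s\le1$, $X_s$ and $X_{s-}$ differ by less than $g_j/4$ from the value and the left limit, respectively, of $Y^j+S^j$ at $s$, and these lie in $\operatorname{Rg}(Y^j+S^j)$. Points of the open middle half of $U$ have distance greater than $g_j/4$ from $\operatorname{Rg}(Y^j+S^j)$, so $R_1$ misses this middle half. This proves the bound.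

If (D2) held, $R_1$ would a.s.\ contain $[0,2^{-j}]$ for some $j$, so the increasing events $\{[0,2^{-j}]\subset R_1\}$ would have a union of probability $1$. But their probabilities tend to $0$.
\end{proof}

So once (A1) is proved for $X$, the dichotomy gives (D1): $P^0$-a.s., $R_t$ is nowhere dense for all $t>0$.

\section{The potential density}\label{sec:pot}

It remains to prove (A1) and $w(x)\le x\,h(x)$ for small $x>0$. For $Z$ alone everything is explicit. Adding the jumps of $S$ is a perturbation, which we control by Fourier analysis for jumps of size at most $x$ and by a probabilistic argument for the larger ones.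

\subsection{The spectrally negative part}\label{sec:Z}

For $\lambda\ge0$ let
\[
\Psi(\lambda)=\log E^0e^{\lambda Z_1}=\lambda+\sum_{j\ge1}\mu_j\bigl(e^{-\lambda b_j}-1+\lambda b_j\bigr).
\]
Then $\Psi(\lambda)\ge\lambda$ and $\Psi'\ge1$, so the inverse $\Phi$ of $\Psi$ on $[0,\infty)$ satisfies $0<\Phi(1)\le1$ and $0<\Phi'(1)\le1$. We use the following standard facts (\cite[Ch.~8, in particular Cor.~8.9 and Lemma~8.6]{Kyp}, \cite[Ch.~VII]{Ber}). For a spectrally negative L\'evy process there is a function $W^{(1)}:\mathbb R\to[0,\infty)$ that vanishes on $(-\infty,0)$, is continuous on $[0,\infty)$ and satisfies $\int_0^\infty e^{-\lambda y}W^{(1)}(y)\,dy=1/(\Psi(\lambda)-1)$ for $\lambda>\Phi(1)$. If the process has unbounded variation, then $W^{(1)}(0)=0$. The $1$-potential measure of the process, for $Z$ denoted by $V_Z$, has the density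
\[
v(y)=\Phi'(1)e^{-\Phi(1)y}-W^{(1)}(-y),\qquad y\in\mathbb R .
\]
In our case, therefore, $v$ is continuous on $\mathbb R$, $v(0)=\Phi'(1)>0$, and
\begin{equation}\label{eq:v}
0\le v(0)-v(x)=\Phi'(1)\bigl(1-e^{-\Phi(1)x}\bigr)\le x\qquad(x>0).
\end{equation}
(With Lemma~\ref{lem:hit} this says that $Z$ satisfies (A1) and that $E^0e^{-T_x}=e^{-\Phi(1)x}$ for $Z$ and $x>0$, as in the second observation of the introduction.)

\subsection{Adding positive jumps: continuity and (A1)}

For $B\subset A$ let $X^B=Z+\sum_{a\in B}aN^a$. Its exponent is $\psi_Z+\psi_B$ with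
\[
\psi_Z(\theta)=-i\theta-\sum_j\mu_j\bigl(e^{-i\theta b_j}-1+i\theta b_j\bigr),\qquad\psi_B(\theta)=\sum_{a\in B}\bigl(1-e^{i\theta a}\bigr).
\]
Thus $\operatorname{Im}\psi_Z(\theta)=-\theta-\sum_j\mu_j(\theta b_j-\sin\theta b_j)$. As $\theta b-\sin\theta b$ has the sign of $\theta$ for $b>0$, the terms add up without cancellation and $|\operatorname{Im}\psi_Z(\theta)|\ge|\theta|$. By \eqref{eq:A}, $|\operatorname{Im}\psi_B(\theta)|\le|\theta|\sum_{a\in B}a\le|\theta|/2$; this is where $\sum a\le\frac12$ is used. Real parts of exponents are nonnegative. Hence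
\[
|1+\psi_Z|\ge\max(1,|\theta|),\qquad|1+\psi_Z+\psi_B|\ge\max(1,|\theta|/2),
\]
and
\[
g_B:=\frac1{1+\psi_Z+\psi_B}-\frac1{1+\psi_Z}=\frac{-\psi_B}{(1+\psi_Z)(1+\psi_Z+\psi_B)}
\]
satisfies
\begin{equation}\label{eq:gB}
|g_B(\theta)|\le\min(1,2\theta^{-2})\sum_{a\in B}\min(2,|\theta|a).
\end{equation}
For $0<a<1$,
\[
\int_0^\infty\min(2,\theta a)\min(1,2\theta^{-2})\,d\theta\le\int_0^1\theta a\,d\theta+\int_1^{2/a}\frac{2a}\theta\,d\theta+\int_{2/a}^\infty\frac4{\theta^2}\,d\theta\le3a+2a\log(2/a),
\]
so $g_B\in L^1(\mathbb R)$ by \eqref{eq:A}. Since the $1$-potential measure of a process with exponent $\psi$ has Fourier transform $1/(1+\psi)$, the finite signed measure $U^B-V_Z$ (difference of the $1$-potential measures of $X^B$ and $Z$) has Fourier transform $g_B$. So it has the continuous density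
\[
r_B(y)=\frac1{2\pi}\int e^{-i\theta y}g_B(\theta)\,d\theta ,\qquad\text{with}\qquad
|r_B(0)|\le\frac1\pi\sum_{a\in B}\bigl(3a+2a\log(2/a)\bigr).
\]
Therefore $U^B$ has the continuous density $u^B=v+r_B$, and Lemma~\ref{lem:hit} applies to $X^B$. In particular, for $B=A$: \emph{$X$ satisfies (A1).} With Proposition~\ref{prop:range}, its range is a.s.\ nowhere dense for all $t>0$.

\subsection{Jumps of size at most $x$}

Let $x\in(0,1)$ and $B=B_x=\{a\in A:a\le x\}$. By \eqref{eq:gB},
\[
|r_B(0)-r_B(x)|\le\frac1{2\pi}\int\min(2,|\theta|x)\,|g_B(\theta)|\,d\theta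
\le\frac2\pi\sum_{a\in B}\int_0^\infty\frac{\min(2,\theta x)\min(2,\theta a)}{\theta^2}\,d\theta .
\]
For $a\le x$, splitting the integral at $2/x$ and $2/a$ gives
\[
\int_0^{2/x}xa\,d\theta+\int_{2/x}^{2/a}\frac{2a}{\theta}\,d\theta+\int_{2/a}^\infty\frac4{\theta^2}\,d\theta=2a+2a\log(x/a)+2a .
\]
With $y=a/x\le1$ this equals $x\,y(4+2\log(1/y))\le6x\sqrt y$, because $y\log(1/y)\le\frac2e\sqrt y$ and $4+\frac4e<6$. Consecutive elements of $A$ have ratio at most $\frac1{16}$, so $\sum_{a\in B}\sqrt{a/x}\le\sum_{i\ge0}4^{-i}=\frac43$. Hence $|r_B(0)-r_B(x)|\le\frac2\pi\cdot6\cdot\frac43\,x=\frac{16}\pi x$, and with \eqref{eq:v}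
\begin{equation}\label{eq:small}
u^{B_x}(0)-u^{B_x}(x)\le7x .
\end{equation}
Moreover, the bound on $r_B(0)$ and \eqref{eq:A} give $r_{B_x}(0)\to0$ as $x\downarrow0$, so $u^{B_x}(0)\ge v(0)/2$ for small $x$.

The same computation is too lossy for jumps $a>x$: by symmetry the integral is then $4x+2x\log(a/x)$, and the logarithm is not admissible when $h$ grows slowly. But large jumps are rare, and it is enough to reach $x$ before the first of them.

\subsection{Jumps of size larger than $x$}

Let $m=m(x)=\#\{a\in A:a>x\}$, and let $\xi$ be the first jump time of $\sum_{a>x}aN^a$. It is independent of $X^{B_x}$ and exponential with rate $m$ ($\xi=\infty$ if $m=0$). Let $T_x^B$ be the hitting time of $x$ by $X^{B_x}$. Since $X=X^{B_x}$ on $[0,\xi)$, we have $T_x\le T_x^B$ on $\{T_x^B<\xi\}$, and so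
\[
E^0e^{-T_x}\ge E^0\bigl[e^{-T_x^B};\,T_x^B<\xi\bigr]=E^0e^{-(1+m)T_x^B}.
\]
By Bernoulli's inequality $1-s^{1+m}\le(1+m)(1-s)$ for $s\in[0,1]$. Applying this with $s=e^{-T^B_x}$, then Lemma~\ref{lem:hit} to $X$ and to $X^{B_x}$, and \eqref{eq:small}, we get for small $x>0$
\[
w(x)=u(0)\bigl(1-E^0e^{-T_x}\bigr)\le u(0)\bigl(1+m(x)\bigr)\frac{u^{B_x}(0)-u^{B_x}(x)}{u^{B_x}(0)}
\le\frac{14\,u(0)}{v(0)}\bigl(1+m(x)\bigr)x .
\]
Since $m(x)\le\sqrt{h(x)}$ by \eqref{eq:A}, and $h(x)\to\infty$, the right-hand side is at most $x\,h(x)$ for small $x$. Hence
\[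
\chi(x)^2\le w(x)\le x\,h(x)\qquad\text{for all small }x>0 .
\]
This completes the proof of Theorem~\ref{thm:2}(b), and with it that of Theorem~\ref{thm:1}.\qed

\begin{remark}
The estimate $w(x)=O((1+m(x))x)$ shows how the two parts of Theorem~\ref{thm:2} meet. If only finitely many sizes of positive jumps were used in this construction, $m$ would be bounded, $w(x)=O(x)$, and by part (a) the range would contain an interval. So infinitely many sizes are needed here, and with them a nowhere dense range can be achieved while $m(x)$ increases to infinity as slowly as we like.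
\end{remark}

\begin{thebibliography}{9}
\bibitem{BP} \emph{Range and local times of L\'evy processes}, \texttt{http://www.math.ubc.ca/\~{}barlow/talks/man4.pdf}.
\bibitem{Ber} Bertoin, \emph{L\'evy Processes}.
\bibitem{Kyp} Kyprianou, \emph{Fluctuations of L\'evy Processes with Applications}, 2nd ed.
\end{thebibliography}

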